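# Convex polyhedra as unknowns: undecidability of the rational polyhedral solution problem

## Two halving maps in the plane

Consider two lists of demands on a region $X$ of the rational plane, with coordinates $(\tau,z)$. The first list is
$$X(1,0),\qquad X(\tau,z)\to X(\tfrac12\tau,\,z),\qquad X(\tau,z)\wedge z\le\tfrac1{16}\to\tau>0, \tag{A}$$
for all rational $\tau,z$. The second list differs only in the middle demand:
$$X(1,0),\qquad X(\tau,z)\to X(\tfrac12\tau,\,z+1),\qquad X(\tau,z)\wedge z\le\tfrac1{16}\to\tau>0. \tag{B}$$
We look for an $X$ that is cut out by finitely many non-strict linear inequalities with rational coefficients.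

For (A) there is none. The first two demands force $(2^{-n},0)\in X$ for every $n$. Suppose $a\tau+bz\le c$ is one of the inequalities that define $X$. Then $a2^{-n}\le c$ for all $n$, hence $0\le c$, so $(0,0)$ satisfies the inequality as well. Thus $(0,0)\in X$. There $z=0\le\frac1{16}$ but $\tau=0$, which violates the third demand. (The half-plane $\tau>0$ does meet all three demands, but its inequality is strict.)

For (B) the wedge
$$X=\{(\tau,z):\ |\tau-1|\le \tfrac z2\}$$
works. It contains $(1,0)$. If $|\tau-1|\le\frac z2$, then $|\frac\tau2-1|\le\frac12|\tau-1|+\frac12\le\frac z4+\frac12\le\frac{z+1}2$, where the last inequality uses $z\ge0$. So the second demand holds. If moreover $z\le\frac1{16}$, then $\tau\ge1-\frac1{32}>0$.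

In both cases $\tau$ is halved at each step and tends to $0$. In (A) the orbit stays forever in the zone $z\le\frac1{16}$, where $\tau$ must be positive, and finitely many closed inequalities cannot keep $\tau$ away from $0$ there. In (B) the orbit leaves the zone, and a wedge that opens in the direction of $z$ catches everything that comes afterwards. Could a program, given such a list of demands, always tell which case it is in? We shall see that it could not.

## Formula equations and polyhedral solutions

**The language.** Let $\mathbb{L}_\leq^{\mathbb{Q}}$ be the first-order language of affine terms over $\mathbb Q$ with order. It has a constant for every rational number, addition $+$, a unary function symbol for multiplication by each rational scalar $q\in\mathbb Q$, and the relations $=$ and $\le$. Let $\mathrm{Th}(\mathbb Q)$ be the complete theory of the rationals in this language. Two variables can never be multiplied with each other. We write $s<t$ for $\neg(t\le s)$.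

**Definition 1 (formula equation).** A formula equation is a formula $\exists X_1\cdots\exists X_k\,\varphi$, where $\varphi$ is first-order but may also contain the predicate variables (unknowns) $X_1,\dots,X_k$, each of a fixed arity. It is $\Pi_1$ if $\varphi$ has the form $\forall\bar x\,\theta$ with $\theta$ quantifier-free. A *polyhedral formula equation* is a $\Pi_1$ formula equation over $\mathbb{L}_\leq^{\mathbb{Q}}$.

For example, $\exists X\,\forall x\,[X(0)\wedge(X(x)\to X(x+1))\wedge(X(x)\to -1\le x)]$ is a polyhedral formula equation with one unary unknown, and (A), (B) are two with a binary unknown.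

**Definition 2 (polyhedral formula, convex polyhedron).** A polyhedral formula is a finite conjunction of atoms $t\le s$ with $\mathbb{L}_\leq^{\mathbb{Q}}$-terms $t,s$. A set $P\subseteq\mathbb Q^n$ is a convex polyhedron if it is defined by a polyhedral formula in $n$ free variables.

Each atom can be rewritten as $a\cdot p\le c$ with a rational vector $a$ and rational $c$. The wedge above is the polyhedron $\tau-1\le\frac12z\,\wedge\,1-\tau\le\frac12z$. The empty set is a polyhedron ($1\le0$), and so is $\mathbb Q^n$ ($0\le0$).

**Definition 3 (solution problem).** For a theory $T$, a class $\mathcal F$ of formula equations and a class $\mathcal C$ of formulas, the solution problem $\langle T,\mathcal F,\mathcal C\rangle$ is: given $\exists X_1\cdots\exists X_k\,\varphi\in\mathcal F$, decide whether there are $\psi_1(\bar x_1),\dots,\psi_k(\bar x_k)\in\mathcal C$, with $\psi_i$ having as many free variables as the arity of $X_i$, such that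
$$T\models\varphi[X_1:=\lambda\bar x_1.\psi_1,\dots,X_k:=\lambda\bar x_k.\psi_k],$$
where the substitution replaces each atom $X_i(\bar t)$ by $\psi_i(\bar t)$. The *rational polyhedral solution problem* is the case $T=\mathrm{Th}(\mathbb Q)$, $\mathcal F$ the polyhedral formula equations, $\mathcal C$ the polyhedral formulas.

The unary example above has the solution $\psi(x)=(0\le x)$. Since $\mathrm{Th}(\mathbb Q)$ is complete, $\mathrm{Th}(\mathbb Q)\models\chi$ holds iff $\mathbb Q\models\chi$, for sentences $\chi$. So a solution is simply a tuple of convex rational polyhedra that satisfies $\varphi$ in $\mathbb Q$. The question, posed in the text "Doctoral Dissertation", https://dmg.tuwien.ac.at/hetzl/teaching/d_zivota.pdf, is whether the rational polyhedral solution problem is decidable.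

We use two textbook facts.

**Fact 1 (Minkowski–Weyl).** The convex polyhedra in $\mathbb Q^n$ are exactly the sets $\mathrm{conv}\,V+\mathrm{cone}\,R$ with $V,R\subseteq\mathbb Q^n$ finite. Here $\mathrm{conv}$ and $\mathrm{cone}$ are formed with rational coefficients, $\mathrm{conv}\,\emptyset=\emptyset$ and $\mathrm{cone}\,\emptyset=\{0\}$. For the wedge, $V=\{(1,0)\}$ and $R=\{(1,2),(-1,2)\}$. A cone defined by finitely many homogeneous inequalities is $\mathrm{cone}\,R$ for a finite $R$.

**Fact 2.** $\mathrm{Th}(\mathbb Q)$ is decidable by effective quantifier elimination (Fourier–Motzkin).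

The argument for (A) had the limit point $(0,0)$ at hand. Fact 1 gives a version that needs no limit point.

**Lemma 1.** Let $Y\subseteq\mathbb Q^n$ be a nonempty convex polyhedron and $\ell$ an affine function with rational coefficients and $\ell>0$ on $Y$. Then there is a rational $c>0$ with $\ell\ge c$ on $Y$.

*Proof.* Write $Y=\mathrm{conv}\,V+\mathrm{cone}\,R$ with $V,R$ finite and $V\ne\emptyset$. Let $\ell^0$ be the linear part of $\ell$. If $\ell^0(r)<0$ for some $r\in R$, then for $v\in V$ the point $v+\lambda r\in Y$ has $\ell(v+\lambda r)=\ell(v)+\lambda\ell^0(r)<0$ for large $\lambda$, which is impossible. So $\ell^0\ge0$ on $R$, and $\ell\ge\min_{v\in V}\ell(v)=:c$ on $Y$. Since $V\subseteq Y$, we have $c>0$. $\square$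

Here are the results. $\Sigma_1$ means semi-decidable, and completeness is with respect to computable many-one reductions.

**Theorem 1.** The rational polyhedral solution problem is undecidable, in fact $\Sigma_1$-complete. Hardness already holds for linear Horn formula equations of the form
$$\exists X\,\forall p\;\Big[X(p_0)\ \wedge\ \bigwedge_{i=1}^k\big(X(p)\to X(T_ip)\big)\ \wedge\ \big(X(p)\wedge z\le \tfrac1{16}\to \tau>0\big)\Big] \tag{1}$$
with one unknown $X$ of arity 6, where $z,\tau$ are two of the coordinates of $p$ and the $T_i$ are affine maps. The maps $T_1,\dots,T_k$ can be fixed once and for all, with only the rational point $p_0$ varying.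

"Linear Horn" refers to the shape of the clauses: each has at most one atom with $X$ as premise and at most one as conclusion. The lists (A) and (B) have this shape.

**Theorem 2.** For every fixed list of arities $(r_1,\dots,r_k)$, the problem restricted to formula equations with unknowns of exactly these arities is decidable if all $r_i\le1$, and $\Sigma_1$-complete (hence undecidable) if some $r_i\ge2$. In particular one binary unknown suffices for undecidability. For unknowns of arity $\le1$ the problem is decidable uniformly in their number.

Theorem 2 concerns general $\Pi_1$ formula equations, and its undecidable part will use non-Horn clauses. Which arities between 2 and 5 suffice in the Horn case is not determined here.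

**Upper bound for both theorems.** The problem is in $\Sigma_1$: enumerate all tuples of polyhedral formulas, and for each test whether $\mathbb Q\models\varphi[X_i:=\psi_i]$, using Fact 2. So only hardness, and decidability for arity $\le1$, remain to be shown.

## Unknowns of arity at most one

An atom in one variable $x$ is equivalent to $qx\le c$ with rational $q,c$. So it defines a closed half-line with rational endpoint, or $\mathbb Q$, or $\emptyset$. Intersecting finitely many of these, we see that the polyhedral subsets of $\mathbb Q$ are exactly the sets given by the five templates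
$$1\le0;\qquad 0\le0;\qquad x\le c;\qquad c\le x;\qquad c\le x\wedge x\le d$$
with rational parameters $c,d$. A polyhedral formula of arity $0$ is equivalent to $0\le0$ or to $1\le0$.

**Decision procedure.** Given a formula equation with unknowns of arity $\le1$, run through the finitely many assignments of templates to unknowns. For each assignment replace every atom $X_i(t)$ in $\varphi$ by the template of $X_i$ at $t$, with fresh variables as parameters, and quantify these existentially in front. A parameter only ever occurs added to or compared with terms, so the result is a first-order sentence of $\mathbb{L}_\leq^{\mathbb{Q}}$. A solution exists iff one of these sentences is true in $\mathbb Q$, which Fact 2 decides. The number of unknowns was arbitrary, so this proves the decidable half of Theorem 2, uniformly.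

By hand: for $X(1)\wedge(X(x)\to X(\frac12x))\wedge(X(x)\to x>0)$ and the template $c\le x$, the sentence says that some $c$ satisfies $c\le1$, $c\le x\to c\le\frac12x$, and $c\le x\to x>0$. The third condition gives $c>0$, and then the second fails at $x=c$. So this template gives no solution. The other four fail too: $\emptyset$ misses $1$, the sets $\mathbb Q$ and $x\le c$ contain negative numbers, and $c\le x\wedge x\le d$ with $c\le1\le d$ fails for the same reason as $c\le x$.

The obvious plan is to do the same in the plane, and the exact point where it stops is the finite list of templates. The convex hull of $(0,0),(1,1),(2,4),\dots,(l-1,(l-1)^2)$ has $l$ vertices, so for $l\ge3$ it needs at least $l$ inequalities, and $l$ is arbitrary. For each bound on the number of inequalities we can run the procedure, but without an a priori bound we only recover the semi-decision procedure. The theorems say that no other procedure can do better.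

## Halting as an infinite word equation

To prove hardness in Theorem 1 we want (A)-like behavior for a machine that runs forever and (B)-like behavior for one that halts. The first step replaces machines by words, so that the only state to remember is a pair of growing words.

**The machine.** Fix a deterministic Turing machine $M$ with one-way infinite tape that never attempts to move left from its leftmost cell, and whose halting set $\{x:M\text{ halts on }x\}$ is $\Sigma_1$-complete; such machines exist by standard computability theory. Let $\Gamma\ni\sqcup$ be the tape alphabet and $S$ the state set, with $S\cap\Gamma=\emptyset$ and initial state $q_0$. The map $\delta$ is partial on $S\times\Gamma$, and $M$ halts when $\delta$ is undefined. Configurations are words $\alpha q\beta$ with $\alpha,\beta\in\Gamma^*$ and $q\in S$. The scanned symbol is the first letter of $\beta$, or $\sqcup$ if $\beta$ is empty. Successors are as follows.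

* If $\delta(q,a)=(p,c,R)$: $\alpha qa\beta'\mapsto\alpha cp\beta'$, and if $a=\sqcup$, also $\alpha q\mapsto\alpha cp$.
* If $\delta(q,a)=(p,c,L)$: $\alpha dqa\beta'\mapsto\alpha pdc\beta'$, and if $a=\sqcup$, also $\alpha dq\mapsto\alpha pdc$.

Let $C_0=q_0x$ and let $C_1,C_2,\dots$ be its successors as long as they are defined.

**The pairs.** Let $\#$ be a new letter and $V_0=C_0\#$. Let $(u_1,v_1),\dots,(u_k,v_k)$ list the following pairs:

1. $(a,a)$ for $a\in\Gamma$, and $(\#,\#)$;
2. for $\delta(q,a)=(p,c,R)$: $(qa,cp)$, and if $a=\sqcup$ also $(q\#,cp\#)$;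
3. for $\delta(q,a)=(p,c,L)$ and all $d\in\Gamma$: $(dqa,pdc)$, and if $a=\sqcup$ also $(dq\#,pdc\#)$.

The pairs depend only on $M$; the input $x$ enters only through $V_0$. By inspection $1\le|u_i|\le|v_i|$ for all $i$.

**Lemma 2.** $M$ does not halt on $x$ iff there is an infinite sequence $i_1i_2\cdots$ with $u_{i_1}u_{i_2}\cdots=V_0v_{i_1}v_{i_2}\cdots$.

**Example.** Let $\Gamma=\{1,\sqcup\}$, $S=\{q_0\}$, and let the only transition be $\delta(q_0,1)=(q_0,1,R)$. The pairs are $(1,1)$, $(\sqcup,\sqcup)$, $(\#,\#)$, $(q_01,1q_0)$. On $x=1$ the run is $C_0=q_01$, $C_1=1q_0$, and it halts there. Let us try to build the infinite word. The right side starts as $q_01\#$, so the first pair must be $(q_01,1q_0)$, and the right side becomes $q_01\#1q_0$. The left side must continue with $\#$, then with $1$; now the left side is $q_01\#1$ and the right side is $q_01\#1q_0\#1$. The next left word would have to match the beginning of $q_0\#1$, and no $u_i$ does. The construction is stuck after three pairs, because $\delta(q_0,\sqcup)$ is undefined.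

*Proof of Lemma 2.* ($\Rightarrow$) Suppose all $C_j$ exist. Each $C_j\#$ factors into words $u_i$ whose corresponding $v_i$ concatenate to $C_{j+1}\#$: use the one pair of type 2 or 3 for the transition (with $q\#$ or $dq\#$ if nothing stands to the right of the state letter) and copy all other letters with type 1. If we concatenate these factorizations over $j=0,1,\dots$, the left side is $C_0\#C_1\#\cdots$ and the right side is $V_0C_1\#C_2\#\cdots$. These are equal because $V_0=C_0\#$.

($\Leftarrow$) Let $W$ be the common infinite word. We show by induction on $j$ that $C_j$ exists and that there is $n_j$ with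
$$u_{i_1}\cdots u_{i_{n_j}}=C_0\#\cdots C_{j-1}\#,\qquad V_0v_{i_1}\cdots v_{i_{n_j}}=C_0\#\cdots C_j\#.$$
For $j=0$ take $n_0=0$. Suppose this holds for $j$. By the second equation, $C_0\#\cdots C_j\#$ is a prefix of $W$, so by the first equation the $u$-words after index $n_j$ spell $C_j\#$ next. In every $u_i$ the letter $\#$ occurs at most as the last letter. So the word $u_i$ that covers the final $\#$ ends there, and this defines $n_{j+1}$ with $u_{i_{n_j+1}}\cdots u_{i_{n_{j+1}}}=C_j\#$.

The configuration $C_j$ contains exactly one state letter $q$. Words $u_i$ of type 1 contain no state letter, and those of types 2 and 3 contain exactly one. So $q$ is covered by a pair of type 2 or 3, and all other words in this factorization have type 1. The pair covering $q$ matches $q$ and the letter after $q$. If that letter is in $\Gamma$, it is the scanned symbol. If it is $\#$, the scanned symbol is $\sqcup$, and pairs with $\#$ after the state letter were introduced only for $\sqcup$. In either case $\delta(q,\text{scanned symbol})$ is defined, and, $\delta$ being a function, the pair is the one for this transition (in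 the case of type 3 with $d$ the letter before $q$, which therefore exists). Hence $C_{j+1}$ exists and $v_{i_{n_j+1}}\cdots v_{i_{n_{j+1}}}=C_{j+1}\#$, which completes the induction. So all $C_j$ exist, and $M$ does not halt. $\square$

## Mismatches measured in base $b$

Next we turn the comparison of two words into a number that is small if they agree and large if they do not, in such a way that appending a pair acts on numbers by an affine map.

Identify the alphabet $\Gamma\cup S\cup\{\#\}$ with $\{1,\dots,r\}$ and let $b=4r+1\ge5$. For a word $s=s_1\cdots s_l$ put $\mathrm{val}(s)=\sum_js_jb^{-j}$. Then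
$$0\le\mathrm{val}(s)\le r\sum_{j\ge1}b^{-j}=\frac r{b-1}=\frac14 .$$
For $w=i_1\cdots i_n\in\{1,\dots,k\}^*$ put $U_w=u_{i_1}\cdots u_{i_n}$, $V_w=V_0v_{i_1}\cdots v_{i_n}$ and
$$D_w=b^{|U_w|}(\mathrm{val}\,U_w-\mathrm{val}\,V_w),\qquad\rho_w=b^{|U_w|-|V_w|}.$$
Since $|V_w|-|U_w|\ge|V_0|\ge1$, we have $0<\rho_w<1$. Call $w$ *good* if $U_w$ is a prefix of $V_w$.

**Lemma 3.**
(a) If $w$ is good, then $-\frac14\le D_w\le0$, so $D_w^2\le\frac1{16}$.
(b) If $w$ is not good, let $P\le|U_w|$ be the first position where $U_w$ and $V_w$ differ. Then $|D_w|\ge\frac34b^{|U_w|-P}$, and $D_w$ is positive iff $U_w$ has the larger digit at position $P$. Every extension of $w$ is not good, with the same $P$.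
(c) For an infinite sequence $i_1i_2\cdots$, all finite prefixes are good iff $u_{i_1}u_{i_2}\cdots=V_0v_{i_1}v_{i_2}\cdots$.

*Proof.* (a) If $V_w=U_wt$, then $\mathrm{val}\,V_w=\mathrm{val}\,U_w+b^{-|U_w|}\mathrm{val}(t)$, so $D_w=-\mathrm{val}(t)\in[-\frac14,0]$.

(b) The position $P$ exists because $|U_w|<|V_w|$. The digits at $P$ differ by at least $1$, which contributes at least $b^{-P}$ to the difference of values. Both tails after position $P$ contribute numbers in $[0,\frac14b^{-P}]$, whose difference is at most $\frac14b^{-P}$ in absolute value. So $|\mathrm{val}\,U_w-\mathrm{val}\,V_w|\ge\frac34b^{-P}$, with the sign of the digit difference. Multiply by $b^{|U_w|}$. Extending $w$ extends both words to the right, so the first difference stays where it is.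

(c) If the infinite words are equal, then $U_w$ and $V_w$ are prefixes of the same word for every finite prefix $w$ of the sequence, and $|U_w|<|V_w|$, so $w$ is good. Conversely, all $u_i$ are nonempty, so each position of $u_{i_1}u_{i_2}\cdots$ lies in $U_w$ for a long enough prefix $w$. If this $w$ is good, the letter there agrees with that of $V_w$. $\square$

By (b) the good words form a prefix-closed set.

**Example, continued.** Number $\#,q_0,1,\sqcup$ as $1,2,3,4$, so $b=17$. With $V_0=q_01\#$ we get $\mathrm{val}\,V_0=\frac2{17}+\frac3{289}+\frac1{4913}=\frac{630}{4913}$ and $D_\varepsilon=-\frac{630}{4913}$. For the good word consisting of the pair $(q_01,1q_0)$ the unmatched remainder is $\#1q_0$, so $D=-(\frac1{17}+\frac3{289}+\frac2{4913})=-\frac{342}{4913}$. Starting instead with the wrong pair $(\#,\#)$ gives $D=1-\frac{630}{289}-\frac1{4913}=-\frac{5798}{4913}$, and starting with $(\sqcup,\sqcup)$ gives $D=4-\frac{630}{289}-\frac4{4913}=\frac{8938}{4913}$.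

**Affine transitions.** Put $\alpha=\mathrm{val}\,u_i$, $\beta=\mathrm{val}\,v_i$, $m=|u_i|$ and $h=|u_i|-|v_i|\le0$. From $\mathrm{val}\,U_{wi}=\mathrm{val}\,U_w+b^{-|U_w|}\alpha$ and $\mathrm{val}\,V_{wi}=\mathrm{val}\,V_w+b^{-|V_w|}\beta$ we get, multiplying the difference by $b^{|U_w|+m}$,
$$D_{wi}=b^m(D_w+\alpha-\beta\rho_w),\qquad\rho_{wi}=b^h\rho_w. \tag{2}$$

## A two-sided guard and the obstruction of convexity

With (2) in hand, a sensible first attempt uses three coordinates $(\tau,D,\rho)$, where $\tau$ is halved at each step as in the opening example. The starting point is $(1,D_\varepsilon,\rho_\varepsilon)$, the transitions are those of (2) together with $\tau'=\frac12\tau$, and the guard says "no mismatch so far":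
$$X(\tau,D,\rho)\wedge-\tfrac14\le D\wedge D\le\tfrac14\ \to\ \tau>0 .$$
Any solution $X$ contains all points $(2^{-|w|},D_w,\rho_w)$. If $M$ does not halt, then by Lemmas 2 and 3 there are good words $w$ of every length; their points satisfy the guard and have $\tau=2^{-|w|}\to0$, so by Lemma 1 there is no solution. That half is fine.

The other half breaks. Suppose $\#$ has a smaller number and $\sqcup$ a larger number than $q_0$, as in the example. The word $V_0$ starts with $q_0$. By Lemma 3(b), every $w$ that begins with the pair $(\#,\#)$ has $P=1$ and $D_w\le-\frac34$, and every $w$ that begins with $(\sqcup,\sqcup)$ has $D_w\ge\frac34$. Take one word of each kind, both of length $n$. A convex combination of the two points has $D=0$ and $\tau=2^{-n}$, and it lies in every *convex* $X$ that contains both points. So $X\cap\{-\frac14\le D\le\frac14\}$ contains points with arbitrarily small $\tau$, and Lemma 1 rules out a solution whether or not $M$ halts. The complement of the guard has two sides, and convexity connects them through the middle.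

## Squaring the mismatch in six coordinates

The way past this point is to carry $z=D^2$ as a separate coordinate and to guard with $z\le\frac1{16}$. A convex combination of points with large $z$ has large $z$, whatever the signs of the $D$'s. The price is that $D^2$ must again evolve by an affine map. The square of the right side of (2) contains $D^2$, $\rho^2$, $D\rho$, $D$, $\rho$ and constants; if all monomials of degree at most $2$ in $D$ and $\rho$ are coordinates, every update is affine. In one variable, for $D'=5D+1$, the affine map $(D,z)\mapsto(5D+1,\,25z+10D+1)$ sends $(D,D^2)$ to $(D',D'^2)$.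

**The data of formula (1).** Use coordinates $p=(\tau,D,\rho,z,\kappa,\sigma)\in\mathbb Q^6$ and put
$$P_w=(2^{-|w|},\,D_w,\,\rho_w,\,D_w^2,\,D_w\rho_w,\,\rho_w^2),\qquad p_0=P_\varepsilon .$$
With $\alpha,\beta\in[0,\frac14]$, $m\ge1$, $h\le0$ belonging to the $i$-th pair as above, define $T_i$ by
$$\begin{aligned}\tau'&=\tfrac12\tau,\\ D'&=b^m(D+\alpha-\beta\rho),\\ \rho'&=b^h\rho,\\ z'&=b^{2m}(z+\alpha^2+\beta^2\sigma+2\alpha D-2\alpha\beta\rho-2\beta\kappa),\\ \kappa'&=b^{m+h}(\kappa+\alpha\rho-\beta\sigma),\\ \sigma'&=b^{2h}\sigma .\end{aligned} \tag{3}$$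

**Lemma 4.** $T_iP_w=P_{wi}$ for all $w$ and $i$.

*Proof.* The first three coordinates are clear from (2). Squaring (2),
$$D_{wi}^2=b^{2m}\big(D_w^2+\alpha^2+\beta^2\rho_w^2+2\alpha D_w-2\alpha\beta\rho_w-2\beta D_w\rho_w\big),$$
which is the $z'$-line of (3) at $P_w$. Further $D_{wi}\rho_{wi}=b^{m+h}(D_w\rho_w+\alpha\rho_w-\beta\rho_w^2)$ and $\rho_{wi}^2=b^{2h}\rho_w^2$. $\square$

Let $\Phi_x$ be the formula equation (1) with these $p_0$ and $T_i$. It is a $\Pi_1$ formula equation computable from $x$, and the $T_i$ depend only on $M$. The next two sections show that $\Phi_x$ has a polyhedral solution iff $M$ halts on $x$. This gives a reduction from the $\Sigma_1$-complete halting set of $M$, and with the upper bound it proves Theorem 1.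

## Nonhalting runs exclude every polyhedron

**Step 1: if $M$ does not halt on $x$, then $\Phi_x$ has no polyhedral solution.** The purpose of this step is to repeat the argument for (A) along the infinite run.

By Lemma 2 and Lemma 3(c) there are good words $w_0,w_1,\dots$ with $|w_n|=n$, each a prefix of the next. Suppose the polyhedron $X$ is a solution. By the first two kinds of clauses and Lemma 4, $P_w\in X$ for all $w$. Let $Y=X\cap\{z\le\frac1{16}\}$, which is a polyhedron. By Lemma 3(a), $P_{w_n}\in Y$ for all $n$; in particular $Y\ne\emptyset$. The last clause says $\tau>0$ on $Y$. By Lemma 1 there is $c>0$ with $\tau\ge c$ on $Y$. But $\tau(P_{w_n})=2^{-n}\to0$, a contradiction.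

## Halting runs produce an invariant polyhedron

Now let $M$ halt on $x$. As in (B), we look for a polyhedron of the form "finitely many early points, plus a cone that opens in the direction of $z$". The cone must be narrow: while $z\le\frac1{16}$, it must not push $\tau$ below $0$ starting from values as small as $2^{-n}$, so its width should be about $2^{-n}z$. It must also be wide enough to catch all points $P_w$ with $|w|=n+1$. There is room for both because $|D_w|$ grows at least like $5^{|w|}$ while $\tau$ shrinks only like $2^{-|w|}$, and because $z=D^2$ dominates $D$ by a factor of $|D|$.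

**Step 2: every long word has a huge mismatch.** This step makes the growth quantitative. The set of good words is prefix-closed, so it is a finitely branching tree. If it were infinite, König's lemma would give an infinite branch, and by Lemma 3(c) and Lemma 2, $M$ would not halt. So it is finite, and there is $n_0$ such that no word of length $\ge n_0$ is good. Let $|w|\ge n_0$ and let $w_0$ be the prefix of $w$ of length $n_0$. Apply Lemma 3(b) to $w_0$: the first difference $P$ satisfies $P\le|U_{w_0}|$, and $w$ is not good, with the same $P$. All $u_i$ are nonempty, so $|U_w|-|U_{w_0}|\ge|w|-n_0$. Hence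
$$|D_w|\ge\tfrac34\,b^{|w|-n_0}\qquad(|w|\ge n_0). \tag{4}$$

**Step 3: choice of the cone.** Fix $n\ge\max(n_0,2)$ with
$$\tfrac34\cdot5^{\,n+1-n_0}\ge2^n+1 , \tag{5}$$
which holds for all large $n$, and let $\mu=2^n\ge4$. Let
$$R=\{r\in\mathbb Q^6:\ |r_\tau|,\,|r_D|,\,|r_\rho|,\,|r_\kappa|,\,|r_\sigma|\le r_z/\mu\}.$$
This is a convex cone defined by finitely many homogeneous inequalities, hence finitely generated by Fact 1. On $R$ we have $r_z\ge0$.

**Step 4: the transitions preserve the cone.** Let $T_i^0$ be the linear part of $T_i$, obtained from (3) by dropping the constants $b^m\alpha$ and $b^{2m}\alpha^2$.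

**Lemma 5.** $T_i^0$ maps $R$ into $R$.

*Proof.* Let $r\in R$, $\epsilon=r_z/\mu$ and $r'=T_i^0r$. First, $r'_z=b^{2m}(r_z+\beta^2r_\sigma+2\alpha r_D-2\alpha\beta r_\rho-2\beta r_\kappa)$. Since $0\le\alpha,\beta\le\frac14$, we have $\beta^2+2\alpha+2\alpha\beta+2\beta\le\frac1{16}+\frac12+\frac18+\frac12\le2$. So
$$r'_z\ge b^{2m}(r_z-2\epsilon)=b^{2m}\big(1-\tfrac2\mu\big)r_z\ge\tfrac12b^{2m}r_z,$$
where the last inequality uses $\mu\ge4$. Thus $r'_z/\mu\ge\frac12b^{2m}\epsilon$. For the other coordinates use $h\le0$:
$$|r'_\tau|,|r'_\rho|,|r'_\sigma|\le\epsilon,\qquad|r'_D|\le b^m(1+\beta)\epsilon,\qquad|r'_\kappa|\le b^{m+h}(1+\alpha+\beta)\epsilon\le b^m(1+\alpha+\beta)\epsilon .$$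
All of these are $\le\frac32b^m\epsilon$, and $\frac32b^m\epsilon\le\frac12b^{2m}\epsilon\le r'_z/\mu$ because $b^m\ge3$. $\square$

**Step 5: the cone catches level $n+1$.** This step shows that the points just beyond the finite list fall into the cone at the starting point.

**Lemma 6.** If $|w|=n+1$, then $P_w-P_\varepsilon\in R$.

*Proof.* Let $d=|D_w|$. By (4), $b\ge5$ and (5), $d\ge2^n+1$. The empty word is good, so $|D_\varepsilon|\le\frac14$. The $z$-coordinate of the difference is
$$d^2-D_\varepsilon^2\ge d^2-\tfrac1{16}=\big(d-\tfrac14\big)\big(d+\tfrac14\big)\ge2^n\big(d+\tfrac14\big)=\mu\big(d+\tfrac14\big).$$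
So it remains to bound the other coordinates by $d+\frac14$ in absolute value. The $\tau$-, $\rho$- and $\sigma$-coordinates are differences of numbers in $(0,1]$, so at most $1\le d+\frac14$. The $D$-coordinate is at most $d+\frac14$. The $\kappa$-coordinate is $D_w\rho_w-D_\varepsilon\rho_\varepsilon$, at most $d+\frac14$ since $0<\rho_w,\rho_\varepsilon<1$. $\square$

**Step 6: the solution.** Let
$$K=\mathrm{conv}\{P_w:|w|\le n\}+R ,$$
a convex polyhedron by Fact 1. We check that $X:=K$ satisfies the three kinds of clauses of (1).

*Start.* $p_0=P_\varepsilon\in K$.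

*Transitions.* Let $p=\sum_{|w|\le n}\lambda_wP_w+r\in K$ with $\lambda_w\ge0$, $\sum\lambda_w=1$, $r\in R$. Since $T_i$ is affine and the $\lambda_w$ sum to $1$, Lemma 4 gives $T_ip=\sum\lambda_wP_{wi}+T_i^0r$. For $|w|<n$ the point $P_{wi}$ is one of the points in the convex hull. For $|w|=n$ we have $P_{wi}\in P_\varepsilon+R$ by Lemma 6. And $T_i^0r\in R$ by Lemma 5. A nonnegative combination of elements of $R$ is in $R$, so $T_ip\in K$.

*Guard.* Let $p$ be as before with $z(p)\le\frac1{16}$. Since $z(p)=\sum\lambda_wD_w^2+r_z\ge r_z$, we get $r_z\le\frac1{16}$. This is where squaring pays: no cancellation is possible. Hence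
$$\tau(p)=\sum\lambda_w2^{-|w|}+r_\tau\ge2^{-n}-\frac{r_z}\mu\ge2^{-n}-\tfrac1{16}2^{-n}>0 .$$

So $\Phi_x$ has a polyhedral solution when $M$ halts. Together with Step 1, $x\mapsto\Phi_x$ reduces the halting set of $M$ to the rational polyhedral solution problem, and Theorem 1 is proved. $\blacksquare$

## From polynomial equations to sums and squares

For Theorem 2 we have only two dimensions but may use arbitrary universal formulas. The boundary of a polyhedron $X\subseteq\mathbb Q^2$ will store a tuple of integers and a piecewise linear version of the squaring function. The source of undecidability is the MRDP theorem (Davis–Putnam–Robinson, Matiyasevich): it is $\Sigma_1$-complete whether a polynomial equation over $\mathbb Z$ has a solution in positive integers.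

**Step 7: only three kinds of equations.** Write the equation as $P_++1=P_-+1$, where $P_\pm$ have nonnegative coefficients. Both sides are built from $1$ and the variables by addition and multiplication, and every subterm takes positive integer values. Introduce a variable for each subterm, and use the same variable for both sides of the equation. The conditions obtained have the forms $a=1$, $a+a'=a''$ and $xy=\zeta$. Replace $xy=\zeta$ by $(x+y)^2=x^2+y^2+2\zeta$, which is equivalent, with further variables for the positive integers $x+y$, $(x+y)^2$, $x^2$, $y^2$, $x^2+y^2$ and $\zeta+\zeta$. The result is a finite system $\mathcal E$ over variables $a_1,\dots,a_m$ ranging over positive integers, with equations of the forms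
$$a_i=1,\qquad a_i+a_j=a_k,\qquad a_j=a_i^2 ,$$
which has a solution iff the given equation has one. For $xy=2$, i.e. $xy+1=2+1$, the system is $o=1$, $s=x+y$, $S=s^2$, $A=x^2$, $B=y^2$, $C=A+B$, $Z=\zeta+\zeta$, $S=C+Z$, $t=o+o$, $v=\zeta+o$, $v=t+o$.

## Storing integers on the boundary of a plane polyhedron

A universal formula cannot say "there is a boundary value", and it has no variables for the numbers $a_i$. Three devices deal with this.

*Covering pins a number.* Suppose each nonempty fibre of $X$ over the $x$-axis is an upward half-line $[f(x),\infty)$. The set of $n$ with $X(0,-n)$ is then a half-line to the left or empty, and the set of $n$ with $X(-1,n)$ is a half-line to the right or empty. If the two sets cover $\mathbb Q$, neither can be empty, and if they share at most one point, they share exactly one. That point is a number that the formula can talk about.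

*Shifting draws a square.* The condition "$X$ at $x+1$ is $X$ at $x$ moved up by $2x+1$" forces the boundary to follow a function $f$ with $f(x+1)=f(x)+2x+1$, like the squares.

*Midpoints detect integers.* The interpolation of the squares has its kinks exactly at the positive integers.

The first device has to be used $m$ times on one convex boundary. The obvious way is to store $a_i$ by $f(-2i)=a_i$ and $f(-2i-1)=-a_i$. This is impossible as soon as $m\ge2$: a convex epigraph requires $f(-4)\le\frac12(f(-5)+f(-3))$, that is, $a_2\le\frac12(-a_2-a_1)$, which fails for positive numbers. The remedy is to add a convex background that is known to the formula: multiples of a pinned number $N>\max_ia_i$, with second differences $4N$.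

**The formula.** Let $\gamma_j=2j^2-1$, and for $1\le i\le m$ let $\alpha_i=\gamma_{2i}$, $\beta_i=\gamma_{2i+1}$ (the letters $\alpha,\beta$ of the earlier sections are no longer used). Note $\gamma_0=-1$, $\gamma_1=1$ and $\gamma_{j+1}-2\gamma_j+\gamma_{j-1}=4$. Let $X$ be binary and abbreviate
$$E(n):=X(0,-n)\wedge X(-1,n),$$
$$A_i(n,w):=E(n)\wedge X(-2i,\alpha_in+w)\wedge X(-2i-1,\beta_in-w).$$
The intended meaning is that $E(n)$ says $n=N$, and $A_i(n,w)$ says $n=N$ and $w=a_i$. Let $\varphi_{\mathcal E}$ be the universal closure of the conjunction, over all relevant indices, of the following.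

* (C0) $X(-\frac12,y)\leftrightarrow y\ge0$
* (C1) $X(0,-n)\vee X(-1,n)$
* (C2) $E(n)\wedge E(n')\to n=n'$
* (C3) $E(n)\to n\ge2$
* (C4) $E(n)\to X(-2i,\alpha_in+w)\vee X(-2i-1,\beta_in-w)$
* (C5) $A_i(n,w)\wedge A_i(n,w')\to w=w'$
* (C6) $A_i(n,w)\to1\le w\wedge w\le n-1$
* (Q1) $E(n)\wedge0\le x\wedge x\le1\to(X(x,y)\leftrightarrow y\ge x-n)$
* (Q2) $E(n)\wedge0\le x\wedge x\le n-1\to(X(x,y)\leftrightarrow X(x+1,y+2x+1))$
* (I) $A_i(n,w)\wedge X(w+\frac12,y)\wedge X(w-\frac12,y')\to X(w,\frac{y+y'-1}2)$
* for each equation $a_i=1$: $A_i(n,w)\to w=1$
* for each equation $a_i+a_j=a_k$: $A_i(n,w)\wedge A_j(n,w')\to A_k(n,w+w')$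
* for each equation $a_j=a_i^2$: $A_i(n,w)\wedge A_j(n,w')\to X(w,w'-n)\wedge(X(w,y)\to y\ge w'-n)$

All terms are affine, since the $\alpha_i,\beta_i$ are fixed rational numbers. So $\exists X\,\varphi_{\mathcal E}$ is a polyhedral formula equation, computable from $\mathcal E$.

**The interpolated square.** For $k\in\mathbb N$ and $0\le s\le1$ let $\mathrm{sq}(k+s)=k^2+(2k+1)s$, the piecewise linear interpolation of the squares on $[0,\infty)$.

**Lemma 7.**
(F1) $\mathrm{sq}(x+1)=\mathrm{sq}(x)+2x+1$ for $x\ge0$.
(F2) For $a=k+s\ge1$ with $k\in\mathbb N$, $0\le s<1$: $\ \mathrm{sq}(a+\frac12)+\mathrm{sq}(a-\frac12)-2\,\mathrm{sq}(a)=|1-2s|$.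

For instance, at $a=1$: $\frac52+\frac12-2=1$; at $a=\frac32$: $4+1-5=0$.

*Proof.* (F1) $(k+1)^2+(2k+3)s=k^2+(2k+1)s+2(k+s)+1$.

(F2) If $s\le\frac12$, then $a+\frac12=k+(s+\frac12)$ lies in $[k,k+1]$, so $\mathrm{sq}(a+\frac12)-\mathrm{sq}(a)=\frac12(2k+1)=k+\frac12$. The point $a-\frac12=k-(\frac12-s)$ lies in $[k-1,k]$, where $\mathrm{sq}$ has slope $2k-1$, so $\mathrm{sq}(a-\frac12)=k^2-(2k-1)(\frac12-s)$ and
$$\mathrm{sq}(a)-\mathrm{sq}(a-\tfrac12)=(2k+1)s+(2k-1)(\tfrac12-s)=k-\tfrac12+2s .$$
The difference of the two increments is $1-2s$. If $s\ge\frac12$, then $a+\frac12=(k+1)+(s-\frac12)$ and $a-\frac12=k+(s-\frac12)$, so the left side is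
$$(k+1)^2+(2k+3)(s-\tfrac12)+k^2+(2k+1)(s-\tfrac12)-2k^2-2(2k+1)s .$$
The terms without the factor $s-\frac12$ or $s$ give $2k+1$; then $(4k+4)(s-\frac12)=(4k+4)s-2k-2$. The total is $2s-1$. $\square$

We also need a fact about directions.

**Lemma 8.** Let $X\subseteq\mathbb Q^n$ be a polyhedron, $p_1\in X$, and suppose $p_1+\lambda d\in X$ for all rational $\lambda\ge0$. Then $p+\lambda d\in X$ for all $p\in X$ and all rational $\lambda\ge0$; we call $d$ a recession direction of $X$.

*Proof.* For each defining inequality $a\cdot p\le c$ we have $a\cdot p_1+\lambda\,a\cdot d\le c$ for all $\lambda\ge0$, so $a\cdot d\le0$. Hence $a\cdot(p+\lambda d)\le a\cdot p\le c$ for $p\in X$. $\square$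

## Reading integers off a binary solution

Let the polyhedron $X$ satisfy $\varphi_{\mathcal E}$. We extract a solution of $\mathcal E$.

**Step 8: $X$ is an epigraph.** By (C0) the fibre over $-\frac12$ is $[0,\infty)$. So, by Lemma 8, $(0,1)$ is a recession direction of $X$ and $(0,-1)$ is not. Every fibre $\{y:X(x,y)\}$ is a polyhedron in $\mathbb Q$. If nonempty, it is closed upwards, so by the list of templates it is $\mathbb Q$ or $[f(x),\infty)$ with $f(x)\in\mathbb Q$. If it were $\mathbb Q$, then $(0,-1)$ would be a recession direction by Lemma 8. So every fibre is empty or of the form $[f(x),\infty)$, and no fibre equals $\mathbb Q$.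

**Step 9: the number $N$.** By (C1), $\mathbb Q$ is the union of $\{n:X(0,-n)\}$ and $\{n:X(-1,n)\}$. Neither is $\mathbb Q$ by Step 8, so both are nonempty, and they equal $(-\infty,-f(0)]$ and $[f(-1),\infty)$. Since they cover $\mathbb Q$, $f(-1)\le-f(0)$. The set where $E$ holds is their intersection $[f(-1),-f(0)]$, and by (C2) it has only one element. Put $N=f(-1)=-f(0)$. Then $E$ holds exactly at $N$, and $N\ge2$ by (C3). We do not know yet that $N$ is an integer, and we will not need it.

**Step 10: the numbers $a_i$.** Put $n=N$ in (C4). For each $i$ the sets $\{w:X(-2i,\alpha_iN+w)\}$ and $\{w:X(-2i-1,\beta_iN-w)\}$ cover $\mathbb Q$, and neither is $\mathbb Q$. So both are nonempty, and they equal $[f(-2i)-\alpha_iN,\infty)$ and $(-\infty,\beta_iN-f(-2i-1)]$. As in Step 9, covering together with (C5) gives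
$$a_i:=f(-2i)-\alpha_iN=\beta_iN-f(-2i-1),$$
and $A_i(n,w)$ holds iff $n=N$ and $w=a_i$. By (C6), $1\le a_i\le N-1$.

**Step 11: the square.** We claim that for $0\le x\le N$, $X(x,y)$ holds iff $y\ge\mathrm{sq}(x)-N$. For $0\le x\le1$ this is (Q1), because $\mathrm{sq}(x)=x$ there. For $1<x\le N$ use induction on $\lfloor x\rfloor$, where the claim for $x-1$ is known either by induction or by (Q1). Since $0\le x-1\le N-1$, (Q2) gives $X(x,y)\leftrightarrow X(x-1,y-2(x-1)-1)$. The right side says $y-2(x-1)-1\ge\mathrm{sq}(x-1)-N$, which by (F1) is $y\ge\mathrm{sq}(x)-N$.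

**Step 12: integrality.** Since $1\le a_i\le N-1$, the points $a_i$ and $a_i\pm\frac12$ lie in $[0,N]$. Apply (I) with $n=N$, $w=a_i$, $y=\mathrm{sq}(a_i+\frac12)-N$ and $y'=\mathrm{sq}(a_i-\frac12)-N$. By Step 11 it says
$$\mathrm{sq}(a_i+\tfrac12)+\mathrm{sq}(a_i-\tfrac12)-1\ge2\,\mathrm{sq}(a_i) .$$
Write $a_i=k+s$ with $k\in\mathbb N$, $0\le s<1$. By (F2), $|1-2s|\ge1$, which forces $s=0$. So $a_i$ is a positive integer, and $\mathrm{sq}(a_i)=a_i^2$.

**Step 13: the equations.** The clause for $a_i=1$ says $a_i=1$. The clause for $a_i+a_j=a_k$ says that $A_k(N,a_i+a_j)$ holds, i.e. $a_i+a_j=a_k$. The clause for $a_j=a_i^2$ says that $a_j-N$ lies in the fibre $[\mathrm{sq}(a_i)-N,\infty)$ and is a lower bound of it, i.e. $a_j-N=\mathrm{sq}(a_i)-N$, so $a_j=a_i^2$. Hence $(a_1,\dots,a_m)$ solves $\mathcal E$.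

## Building the plane polyhedron from an integer solution

Conversely, let $(a_1,\dots,a_m)$ be a solution of $\mathcal E$ in positive integers.

**Step 14: the boundary function.** Let $N=\max_ia_i+1\ge2$. Put $e_0=e_1=0$, $e_{2i}=a_i$, $e_{2i+1}=-a_i$ for $1\le i\le m$, and $\nu_j=\gamma_jN+e_j$ for $0\le j\le2m+1$. Let $g:[-2m-1,\infty)\to\mathbb Q$ be the piecewise affine function with

* $g(-j)=\nu_j$ for $0\le j\le2m+1$, affine between consecutive integers in $[-2m-1,0]$;
* $g(x)=\max_{0\le k\le N}\big((2k+1)x-k(k+1)\big)-N$ for $x\ge0$.

At $0$ both definitions give $-N$: the first because $\nu_0=\gamma_0N=-N$, the second because the maximum of $-k(k+1)$ is $0$. On the right, the increment of $(2k+1)x-k(k+1)$ from $k-1$ to $k$ is $2(x-k)$. So for $x\in[j,j+1]$ the expression does not decrease up to $k=j$ and does not increase afterwards, and its maximum over all $k\ge0$ is attained at $k=j$, with value $(2j+1)x-j(j+1)=j^2+(2j+1)(x-j)=\mathrm{sq}(x)$. Hence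
$$g=\mathrm{sq}-N\quad\text{on }[0,N+1]. \tag{6}$$

**Step 15: the epigraph of $g$ is a polyhedron.** First, the slopes of $g$ do not decrease from left to right. At $-j$ with $1\le j\le2m$ the slope increases by
$$\nu_{j+1}-2\nu_j+\nu_{j-1}=4N+e_{j+1}-2e_j+e_{j-1}\ge4N-4\max_l|e_l|\ge0 .$$
At $0$ the slope changes from $\nu_0-\nu_1=-2N$ to $1$. On $[0,\infty)$, $g$ is a maximum of finitely many affine functions, so its slopes do not decrease.

Second, a continuous function on an interval with finitely many affine pieces and nondecreasing slopes is the maximum of these pieces: to the right of the interval of a piece $\ell$, the slope of $g$ is at least that of $\ell$, so $g\ge\ell$ there, and symmetrically to the left. So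
$$X:=\{(x,y):\ x\ge-2m-1,\ y\ge g(x)\}$$
is defined by finitely many inequalities with rational coefficients, and is a convex polyhedron.

**Example.** For $m=1$ and the single equation $a_1=1$ we have $N=2$, $\gamma_0,\dots,\gamma_3=-1,1,7,17$ and $\nu_0,\dots,\nu_3=-2,2,15,33$, with second differences $9$ and $5$. The polyhedron is given by $x\ge-3$ and
$$y\ge\max\big(-18x-21,\ -13x-11,\ -4x-2,\ x-2,\ 3x-4,\ 5x-8\big).$$

**Step 16: all clauses hold.**

* (C0): $g(-\frac12)=\frac12(\nu_0+\nu_1)=\frac12(-N+N)=0$.
* (C1)–(C3): $X(0,-n)$ iff $n\le N$, and $X(-1,n)$ iff $n\ge N$. So every $n$ is covered, $E$ holds exactly at $N$, and $N\ge2$.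
* (C4)–(C6): $X(-2i,\alpha_iN+w)$ iff $\alpha_iN+w\ge\alpha_iN+a_i$, i.e. $w\ge a_i$. Similarly $X(-2i-1,\beta_iN-w)$ iff $\beta_iN-w\ge\beta_iN-a_i$, i.e. $w\le a_i$. So every $w$ is covered, $A_i(n,w)$ holds iff $n=N$ and $w=a_i$, and $1\le a_i\le N-1$.
* (Q1): by (6), $g(x)=x-N$ on $[0,1]$.
* (Q2): for $0\le x\le N-1$ both $x$ and $x+1$ lie in $[0,N]$, and $g(x+1)=g(x)+2x+1$ by (6) and (F1).
* (I): only $n=N$, $w=a_i$ matter. The points $a_i\pm\frac12$ lie in $[0,N]$. If $y\ge\mathrm{sq}(a_i+\frac12)-N$ and $y'\ge\mathrm{sq}(a_i-\frac12)-N$, then by (F2) with $s=0$, $\ y+y'-1\ge2\,\mathrm{sq}(a_i)+1-2N-1$, so $\frac{y+y'-1}2\ge\mathrm{sq}(a_i)-N=g(a_i)$.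
* Equations: the clauses for $a_i=1$ and $a_i+a_j=a_k$ hold because $(a_i)$ solves $\mathcal E$. For $a_j=a_i^2$, $g(a_i)=\mathrm{sq}(a_i)-N=a_i^2-N=a_j-N$, so $X(a_i,a_j-N)$ holds and every $y$ with $X(a_i,y)$ satisfies $y\ge a_j-N$.

So $\mathcal E$ is solvable iff $\exists X\,\varphi_{\mathcal E}$ has a polyhedral solution, and the problem with one binary unknown is $\Sigma_1$-hard.

## Padding to arbitrary lists of arities

**Step 17: any list with some $r_i\ge2$.** It remains to pass from one binary unknown to the given list. Suppose $r_i\ge2$. In $\varphi_{\mathcal E}$ replace every atom $X(s,t)$ by $X_i(s,t,0,\dots,0)$ with $r_i-2$ zeros, and do not use the other unknowns. If $X_i$, together with any polyhedra for the other unknowns, is a solution, then the slice $\{(x,y):X_i(x,y,0,\dots,0)\}$ is a polyhedron, defined by putting zeros into the polyhedral formula of $X_i$, and it satisfies $\varphi_{\mathcal E}$. Conversely, if $X$ satisfies $\varphi_{\mathcal E}$, then $X_i=X\times\mathbb Q^{r_i-2}$, together with arbitrary polyhedra for the other unknowns, is a solution. So the problem for this list is $\Sigma_1$-hard,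 and it is in $\Sigma_1$ by the upper bound. With the decision procedure for arity $\le1$, this proves Theorem 2. $\blacksquare$
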